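# The Book Crossing Number of the Complete Graph

## Book drawings, interlaced pairs, and the number $Z_k(n)$

**Definition (book drawing).** A $k$-page book drawing of a graph $G$ is a drawing of $G$ on $k$ halfplanes in space (the pages) that share a common boundary line (the spine). The vertices lie on the spine, and each edge is contained entirely in one of the pages, so edges cannot cross the spine. The $k$-page book crossing number $\nu_k(G)$ is the minimum number of edge crossings over all $k$-page book drawings of $G$. Crossings are counted as pairs of edges that cross.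

Example. Put the vertices $1,2,3,4$ of $K_4$ on the spine in this order. On one page the edges $13$ and $24$ must cross, and drawing all edges as semicircles produces no other crossing, so $\nu_1(K_4)=1$. With a second page available we move $24$ there, so $\nu_2(K_4)=0$.

**Definition (interlaced pair).** Number the vertices $1,\dots,n$ along the spine and write an edge as $(i,j)$ with $i<j$. Two edges $(a,b)$ and $(c,d)$ are interlaced if $a<c<b<d$ or $c<a<d<b$. For a graph $H$ on $\{1,\dots,n\}$, let $cr(H)$ be the number of interlaced pairs of edges of $H$.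

Example. Among the edges $(1,4),(2,5),(2,3)$ the only interlaced pair is $(1,4),(2,5)$. The edges $(1,4),(2,3)$ are nested, and $(2,5),(2,3)$ share an end.

If we bend the spine into a circle, two edges are interlaced exactly when they are chords whose ends alternate around the circle. So interlacing depends only on the cyclic order of the vertices. In particular, sides $(i,i+1)$ and $(1,n)$ are never interlaced with anything, and each set of four vertices contains exactly one interlaced pair, so $cr(K_n)=\binom n4$.

By the Jordan curve theorem, interlaced edges drawn in the same halfplane cross at least once. Conversely, if we draw every edge as a semicircle, then two edges on a common page cross exactly when they are interlaced, and then only once. Hence a drawing is just a distribution of edges over pages: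
$$\nu_k(K_n)=\min\ \sum_{i=1}^k cr(H_i),\tag{1}$$
the minimum being over all partitions $H_1,\dots,H_k$ of the edge set $E(K_n)$ (empty parts allowed).

**Definition (the functions $F$ and $Z_k$).** For positive integers $k,n$ put $r=n\bmod k$ and
$$F(q,n)=\frac{q(q^2-3q+2)(2n-3-q)}{24},\qquad Z_k(n)=r\,F\!\left(\left\lfloor\tfrac nk\right\rfloor+1,n\right)+(k-r)\,F\!\left(\left\lfloor\tfrac nk\right\rfloor,n\right).\tag{2}$$

Example. Since $q^2-3q+2=(q-1)(q-2)$, we have $F(0,n)=F(1,n)=F(2,n)=0$. Further $F(3,n)=\frac{n-3}2$ and $F(4,n)=2n-7$. So $Z_2(5)=F(3,5)+F(2,5)=1$, $Z_2(6)=2F(3,6)=3$, and $Z_2(7)=F(4,7)+F(3,7)=7+2=9$. Also $F(n,n)=\frac{n(n-1)(n-2)(n-3)}{24}=\binom n4=Z_1(n)$.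

We can now pose the question. Constructions of de Klerk et al. show $\nu_k(K_n)\le Z_k(n)=\frac2{k^2}\left(1-\frac1{2k}\right)\binom n4+O(n^3)$. Equality is known for $k=2$ and whenever $2<n/k\le3$. The paper "Improved lower bounds on book crossing numbers of Kn" is the source of this conjecture: for any positive integers $k$ and $n$, $\nu_k(K_n)=Z_k(n)$. Is it true? We shall prove that it is.

**Theorem A.** $\nu_k(K_n)=Z_k(n)$ for all positive integers $k,n$.

The proof below is self-contained. It includes the upper bound, and it does not assume the case $k=2$.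

## One page, the pentagon, and the hexagon

For $k=1$ there is nothing to choose: all $\binom n4$ interlaced pairs cross, and $Z_1(n)=F(n,n)=\binom n4$.

Take $n=5$, $k=2$, where $Z_2(5)=1$. Sides are harmless, so only the five diagonals of the pentagon matter. Each diagonal is interlaced with exactly two others, and the interlacing relation is a $5$-cycle. A $5$-cycle is not $2$-colorable, so $\nu_2(K_5)\ge1$. For a drawing with one crossing, sort the edges by the residue of $i+j$ modulo $5$. Residues $0,1,2$ give the page $\{14,23,15,24,25,34\}$, whose only interlaced pair is $14,25$. Residues $3,4$ give the page $\{35,12,45,13\}$, with no interlaced pair.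

Take $n=6$, $k=2$, where $Z_2(6)=3$. The hexagon has nine diagonals, and at most three of them can be drawn on a page without crossings. On each page, delete one edge per crossing until no crossing is left: if a page has $d$ diagonals, it has at least $d-3$ crossings. The two pages together have at least $9-6=3$. For a drawing, sort again by $i+j$, now modulo $6$. Residues $0,1,2$ give $\{15,24,16,25,34,26,35\}$ with two interlaced pairs, $15,26$ and $24,35$. Residues $3,4,5$ give $\{12,36,45,13,46,14,23,56\}$ with one, $14,36$. The total is $3$. The two pages have $2$ and $1$ crossings, and not $F(3,6)=\frac32$ each; this parity effect returns in the general construction.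

## Counting diagonals, and the dissection into pentagons

The argument for the hexagon works for every $n\ge3$. A set of pairwise noncrossing diagonals of a convex $n$-gon has at most $n-3$ members. Let $d(H)$ be the number of diagonals (edges that are not sides) in $H$. Deleting one edge per crossing gives
$$cr(H)\ \ge\ d(H)-(n-3).\tag{3}$$
Now sum over the pages. The left sides add up to the number of crossings, and the numbers $d(H_i)$ add up to $\frac{n(n-3)}2$ *for every partition*. So
$$\sum_{i}cr(H_i)\ge\frac{n(n-3)}2-k(n-3)=\frac{(n-3)(n-2k)}2 .$$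
If $2<n/k\le 3$, this is exactly $Z_k(n)=(n-2k)F(3,n)+(3k-n)F(2,n)$ (for $n=3k$ both sides are $kF(3,n)$). For larger $n/k$ it is too weak: for $n=7$, $k=2$ it gives $6$, while $Z_2(7)=9$.

The natural repair is a better bound of the same kind, $cr(H)\ge g(d(H))$, with a cleverer function $g$. Here is why no such $g$ can suffice. Take $n=20$, $k=5$, so $Z_5(20)=5F(4,20)=5\cdot33=165$. Dissect the convex $20$-gon into six pentagons by five noncrossing diagonals, and add all five diagonals inside each pentagon. This graph has $5+30=35$ diagonals and $6\cdot5=30$ crossings. Deleting one diagonal inside a pentagon removes two crossings and leaves $34$ diagonals with $28$ crossings, so $g(34)\le28$. The $20$-gon has $170=5\cdot34$ diagonals. A proof that uses only the counts $d(H_i)$ and the function $g$ must allow $d(H_i)=34$ on all five pages, so it gives at most $5\cdot28=140<165$.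

What should be kept from (3) is its linearity: a lower bound for $cr(H)$ of the form "sum of weights of the edges of $H$, minus a constant" can be summed over the pages without knowing the partition. What must change is that the weight has to depend on the edge. The plan is as follows. We write $cr(H)$ as a sum of pieces $T_P(H)$ over thresholds $P$. Each piece has two lower bounds, one useful for a page with few edges and one for a page with many. For a suitable $q$ we use the second bound for $P<q$ and the first for $P\ge q$. The result is a linear inequality in which $e$ has a weight depending on its length.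

## The array of pairs and the two sides of an edge

From here on $n\ge2$, and
$$m=n-2,\qquad M=\lfloor m/2\rfloor,\qquad (y)_+=\max(y,0).$$
Regard the pairs $e=(i,j)$, $1\le i<j\le n$, as the entries of an upper triangular array, with row $i$ and column $j$. Put
$$D_e=j-i-1,\qquad u_e=n-1-(j-i),\qquad D_e+u_e=m .$$
So $D_e$ vertices lie strictly between $i$ and $j$, and $u_e=(i-1)+(n-j)$ vertices lie outside.

**Definition (the data of $H$).** Let $x_e=1$ if $e\in H$ and $x_e=0$ otherwise. For $e=(i,j)$ let
$$R_e=\sum_{t>j}x_{it},\qquad A_e=\sum_{t<i}x_{tj},\qquad h_e=R_e+A_e,$$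
so $R_e$ counts entries of $H$ to the right of $e$ in its row and $A_e$ counts entries of $H$ above $e$ in its column. Let
$$\ell_e=\begin{cases}h_e,&e\in H,\\ D_e+h_e,&e\notin H,\end{cases}\qquad r_e=m-\ell_e .$$

There is a useful way to read $\ell_e$ and $r_e$. They split the $m$ vertices $v\ne i,j$ into two sides of $e=(i,j)$. A vertex $v$ between $i$ and $j$ is counted by $\ell_e$ if $e\notin H$, and by $r_e$ if $e\in H$. A vertex $v>j$ is counted by $\ell_e$ if $(i,v)\in H$, and by $r_e$ otherwise. A vertex $v<i$ is counted by $\ell_e$ if $(v,j)\in H$, and by $r_e$ otherwise. Three consequences are immediate. First, $0\le\ell_e\le m$. Second, replacing $H$ by its complement exchanges $\ell_e$ and $r_e$ for every $e$. Third, for $e\notin H$ we have $r_e=u_e-h_e$, the number of non-$H$ entries to the right of $e$ in its row or above it in its column.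

**Definition (the threshold sums).** For integers $0\le P\le m/2$ put
$$S_P(H)=\sum_e\big[(P-\ell_e)_++(P-r_e)_+\big],\quad w_P(e)=\min(D_e,u_e,P),$$
$$T_P(H)=S_P(H)-S_P(\emptyset)+\sum_{e\in H}w_P(e).$$
Sums over $e$ without restriction run over all $\binom n2$ pairs.

Example. Let $n=5$ and $H=\{14,25\}$, so $m=3$, $M=1$, $cr(H)=1$. The data are
$$\begin{array}{c|cccccccccc}
e&12&13&14&15&23&24&25&34&35&45\\ \hline
D_e&0&1&2&3&0&1&2&0&1&0\\
h_e&1&1&0&0&1&2&0&1&1&1\\
\ell_e&1&2&0&3&1&3&0&1&2&1\\
r_e&2&1&3&0&2&0&3&2&1&2
\end{array}$$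
For instance $h_{24}=2$ because $R_{24}=x_{25}=1$ and $A_{24}=x_{14}=1$. For $P=1$ we count the zeros in the last two rows: $S_1(H)=4$. For the empty graph $\ell_e=D_e$ and $r_e=3-D_e$, so $S_1(\emptyset)=4+1=5$. Both edges have $w_1=1$. Hence $T_1(H)=4-5+2=1$, which equals $cr(H)$.

We record three formulas. For $H=\emptyset$ we have $\ell_e=D_e$ and $r_e=u_e$. There are $n-1-t$ pairs with $D_e=t$ and $t+1$ pairs with $u_e=t$, together $n$, so
$$S_P(\emptyset)=\sum_{t=0}^{P-1}(P-t)\,n=n\binom{P+1}2.\tag{4}$$
Since $D_e+u_e=m\ge2P$, at most one of $D_e,u_e$ is less than $P$. Checking the case that neither is, and the case that exactly one is, we get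
$$w_P(e)=P-(P-D_e)_+-(P-u_e)_+ .\tag{5}$$
Summing (5) over all pairs and using (4),
$$\sum_ew_P(e)=P\binom n2-n\binom{P+1}2.\tag{6}$$

## The crossing number as a sum over thresholds

Let $\omega_P=1$ for $1\le P\le M$, except that $\omega_M=\frac12$ if $n$ is even.

**Lemma 1.** For every graph $H$ on $\{1,\dots,n\}$,
$$cr(H)=\sum_{P=1}^M\omega_P\,T_P(H).$$

**Step 1: express $cr(H)$ through the array.** Let $(i,j),(l,t)\in H$ with $i<l<j<t$. Look at the entry $(l,j)$, which may or may not belong to $H$. The edge $(l,t)$ is to its right in row $l$, and $(i,j)$ is above it in column $j$. Conversely, an entry $(l,j)$ with an $H$-entry to its right and an $H$-entry above it gives such an interlaced pair. Hence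
$$cr(H)=\sum_eR_eA_e=\tfrac12\sum_eh_e^2-\tfrac12\sum_e(R_e^2+A_e^2).$$

**Step 2: turn the sums of $R_e^2$ and $A_e^2$ into sums over $H$.** Fix $(i,j)$. The $H$-entries to its right in row $i$ have $R$-values $0,1,\dots,R_{ij}-1$, so by telescoping
$$R_{ij}^2=\sum_{t>j,\ (i,t)\in H}\big((R_{it}+1)^2-R_{it}^2\big)=\sum_{t>j,\ (i,t)\in H}(2R_{it}+1).$$
Sum over all pairs. Each $(i,t)\in H$ is used once for every $j$ with $i<j<t$, which is $D_{it}$ times. So $\sum_eR_e^2=\sum_{e\in H}D_e(2R_e+1)$. In the same way, $(t,j)\in H$ is used once for every entry $(i,j)$ below it, $t<i<j$, and $\sum_eA_e^2=\sum_{e\in H}D_e(2A_e+1)$. Therefore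
$$2\,cr(H)=\sum_eh_e^2-2\sum_{e\in H}D_e(h_e+1).\tag{7}$$

**Step 3: recognize a sum of centered squares.** Let $G(H)=\sum_e(\ell_e-\frac m2)^2$. For $e\in H$ we have $\ell_e=h_e$, and $(h_e-\frac m2)^2=(D_e+h_e-\frac m2)^2-D_e(D_e+2h_e-m)$. So
$$G(H)=\sum_e(D_e+h_e-\tfrac m2)^2-\sum_{e\in H}D_e(D_e+2h_e-m).$$
The first sum expands to $G(\emptyset)+\sum_eh_e(2D_e-m)+\sum_eh_e^2$. For the middle term, take any function $\psi$. An edge $e\in H$ contributes $1$ to $h_f$ for the $D_e$ entries $f$ to its left in its row and for the $D_e$ entries $f$ below it in its column. In each case $D_f$ runs through $0,\dots,D_e-1$. So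
$$\sum_fh_f\,\psi(D_f)=\sum_{e\in H}2\sum_{t=0}^{D_e-1}\psi(t),$$
and for $\psi(t)=2t-m$ the summand is $2[D_e(D_e-1)-mD_e]$. Collecting terms,
$$G(H)-G(\emptyset)=\sum_eh_e^2+\sum_{e\in H}\big[D_e^2-2D_e-mD_e-2D_eh_e\big].$$
By (7), $\sum_eh_e^2=2\,cr(H)+\sum_{e\in H}(2D_eh_e+2D_e)$, and $D_e^2-mD_e=-D_eu_e$. Hence $G(H)-G(\emptyset)=2\,cr(H)-\sum_{e\in H}D_eu_e$, that is,
$$cr(H)=\tfrac12\big[G(H)-G(\emptyset)\big]+\tfrac12\sum_{e\in H}D_eu_e .\tag{8}$$
In the example, $G(H)=6\cdot\frac14+4\cdot\frac94=\frac{21}2$, $G(\emptyset)=5\cdot\frac14+5\cdot\frac94=\frac{25}2$, and (8) reads $1=\frac12(-2)+\frac12(2+2)$.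

**Step 4: cut the squares into thresholds.** Let $\ell+r=m$ with integers $\ell,r\ge0$, and $\kappa=\min(\ell,r)\le M$. Since $\max(\ell,r)\ge M$, the larger of the two contributes nothing to $(P-\ell)_++(P-r)_+$ when $P\le M$. So
$$\sum_{P=1}^M\omega_P\big[(P-\ell)_++(P-r)_+\big]=\sum_{P=1}^M\omega_P(P-\kappa)_+ .$$
If $m=2M+1$, all $\omega_P$ are $1$ and this is $\frac12(M-\kappa)(M-\kappa+1)$. Since $|\ell-\frac m2|=M-\kappa+\frac12$, it equals $\frac12(\ell-\frac m2)^2-\frac18$. If $m=2M$, the factor $\omega_M=\frac12$ subtracts $\frac12(M-\kappa)$, and we get $\frac12(M-\kappa)^2=\frac12(\ell-\frac m2)^2$. Summing over all $e$, once for $H$ and once for $\emptyset$, the constants cancel: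
$$\sum_{P=1}^M\omega_P\big[S_P(H)-S_P(\emptyset)\big]=\tfrac12\big[G(H)-G(\emptyset)\big].$$

**Step 5: cut $D_eu_e$ in the same way.** Let $\kappa=\min(D_e,u_e)$, so $w_P(e)=\min(\kappa,P)$. For $m=2M+1$ we have $\sum_{P=1}^M\min(\kappa,P)=\frac{\kappa(\kappa+1)}2+\kappa(M-\kappa)=\frac12\kappa(2M+1-\kappa)$. For $m=2M$ we subtract $\frac12\kappa$ and get $\frac12\kappa(2M-\kappa)$. In both cases
$$\sum_{P=1}^M\omega_Pw_P(e)=\tfrac12\kappa(m-\kappa)=\tfrac12D_eu_e.$$
Insert Steps 4 and 5 in (8). $\square$

## Sparse pages: $T_P(H)\ge0$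

**Lemma 2.** For every $H$ and every integer $1\le P\le m/2$, $T_P(H)\ge0$.

**Step 1: write $T_P$ as a sum of functions of $h_e$.** Let $\varphi_u(h)=(P-u+h)_+-(P-u)_+$. For $h\ge0$ and $c\ge 0$ we have $(c-h)_+-c=-\min(h,c)$.

If $e\in H$, its contribution to $T_P$ is $(P-h_e)_++(h_e-(m-P))_+-(P-D_e)_+-(P-u_e)_++w_P(e)$. By (5), $-(P-D_e)_+-(P-u_e)_+=w_P(e)-P$, so the contribution is $2w_P(e)-\min(h_e,P)+(h_e-(m-P))_+$. If $e\notin H$, then $\ell_e=D_e+h_e$ and $r_e=u_e-h_e$, and the contribution is $(P-D_e-h_e)_+-(P-D_e)_++\varphi_{u_e}(h_e)$, where the first difference is $-\min(h_e,(P-D_e)_+)$. Altogether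
$$T_P=\sum_{e\in H}\Big[2w_P(e)-\min(h_e,P)+(h_e-(m-P))_+\Big]+\sum_{e\notin H}\Big[-\min\!\big(h_e,(P-D_e)_+\big)+\varphi_{u_e}(h_e)\Big].\tag{9}$$

**Step 2: separate rows from columns.** On $h\ge0$ the function $\min(h,c)$ with $c\ge0$ is subadditive. The functions $(h-(m-P))_+$ and $\varphi_u(h)$ are convex and vanish at $h=0$ (for the first, $m\ge P$). A convex function on $[0,\infty)$ that vanishes at $0$ is superadditive. So each function of $h_e=R_e+A_e$ in (9) is at least the sum of its values at $R_e$ and at $A_e$. Giving one $w_P(e)$ to the row and one to the column of $e$, we get $T_P\ge\sum_{\text{rows}}V+\sum_{\text{columns}}V'$, where for a row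
$$V=\sum_{e\in H}\big[w_P(e)-\min(R_e,P)+(R_e-(m-P))_+\big]+\sum_{e\notin H}\big[-\min(R_e,(P-D_e)_+)+\varphi_{u_e}(R_e)\big],$$
the sums running over the entries of the row, and $V'$ is the same expression for a column with $A$ in place of $R$. The reflection $i\mapsto n+1-i$ sends $(i,j)$ to $(n+1-j,n+1-i)$. It keeps $D$ and $u$, exchanges rows with columns, and exchanges $R$ with $A$. So the lemma follows once we know that $V=0$ for every row and every $H$.

**Step 3: build the row from right to left, and watch $V$.** If the row contains no entry of $H$, all terms of $V$ are $0$. Now insert the entries of $H$ in this row one at a time, from right to left. Suppose we insert $e$, with $D=D_e$, $u=u_e$, $w=w_P(e)$, when $R$ entries are present, all to the right of $e$. The terms that change are those of $e$ and of the entries to the left of $e$.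

The entry $e$ itself changes from a non-$H$ entry to an $H$-entry with the same $R_e=R$. The entries to its left have $D'=0,1,\dots,D-1$ and $u'=m-D'\in\{u+1,\dots,m\}$. They are not in $H$ at this moment, and their $R$-value rises from $R$ to $R+1$. There $\min(\cdot,(P-D')_+)$ rises by $1$ exactly when $P-D'\ge R+1$, that is, $D'\le P-R-1$, and otherwise stays. This happens for $\min(D,(P-R)_+)$ values of $D'$. The function $\varphi_{u'}$ rises by $1$ exactly when $P-u'+R\ge0$, that is, $u'\le P+R$, and otherwise stays. This happens for $\min(D,(P+R-u)_+)$ values of $u'$. So the change of $V$ is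
$$\Delta=w+(R-(m-P))_++(a)+(b),$$
$$(a)=-\min(R,P)+\min(R,(P-D)_+)-\min(D,(P-R)_+),\qquad(b)=-\varphi_u(R)+\min(D,(P+R-u)_+).$$

**Step 4: evaluate $(a)$ and $(b)$.** We claim $(a)=-\min(D,P)$.

- If $D\ge P$, then $(P-R)_+\le P\le D$, and $(a)=-\min(R,P)-(P-R)_+=-P$.
- If $D<P\le R$, then $(a)=-P+(P-D)-0=-D$.
- If $D<P$ and $R<P$, then $\min(R,P-D)=R-(R+D-P)_+$ and $\min(D,P-R)=D-(R+D-P)_+$, so $(a)=-R+R-D=-D$.

For $(b)$, put $X=(P+R-u)_+$. Then $-\varphi_u(R)=(P-u)_+-X$, and $X-\min(D,X)=(X-D)_+=(P+R-u-D)_+$. Since $u+D=m$,
$$(b)=(P-u)_+-(R-(m-P))_+ .$$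

**Step 5: conclude.** With $\min(D,P)=P-(P-D)_+$ we obtain $\Delta=w-P+(P-D)_++(P-u)_+=0$ by (5). So $V$ stays $0$ through all insertions, and $T_P\ge0$. $\square$

## Dense pages: $S_P(H)\ge3\binom{P+2}3$

The next bound is the "$\le\le k$-edge" bound of Ábrego, Aichholzer, Fernández-Merchant, Ramos and Salazar for $2$-page drawings. Here is a full proof.

**Lemma 3.** For every $n\ge2$, every $H$ on $\{1,\dots,n\}$, and every integer $0\le P\le(n-2)/2$: $S_P(H)\ge3\binom{P+2}3$.

We use induction on $P$, for all $n$ at once. For $P=0$ both sides are $0$. Let $P\ge1$, so $n\ge2P+2$. Delete vertex $n$: let $H'=H-\{n\}$, with data $\ell'_e,r'_e$ and $m'=m-1$. Since $P-1\le((n-1)-2)/2$, the induction hypothesis applies to $H'$ with $P-1$.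

**Step 1: compute the contribution of the edges at $n$.** Let $e=(i,n)$. Then $R_e=0$ and $u_e=i-1$. If $e\in H$, then $\ell_e=A_e=\#\{t<i:(t,n)\in H\}$. If $e\notin H$, then $r_e=u_e-A_e=\#\{t<i:(t,n)\notin H\}$. Let $a$ of these $m+1$ edges belong to $H$. Going down the column, those in $H$ have $\ell_e=0,1,\dots,a-1$, and the others have $r_e=0,1,\dots,m-a$, that is, $\ell_e=m,m-1,\dots,a$. So $\ell_e$ takes each value $0,\dots,m$ exactly once, whatever $H$ is, and the contribution to $S_P(H)$ is
$$\sum_{t=0}^m\big[(P-t)_++(P-m+t)_+\big]=2\cdot\frac{P(P+1)}2=P(P+1).$$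

**Step 2: compare the other edges in $H$ and in $H'$.** Let $e=(i,j)$ with $j\le n-1$. The vertex $n$ lies beyond $j$, so it is counted by $\ell_e$ if $x_{in}=1$ and by $r_e$ if $x_{in}=0$. Deleting it changes nothing else. So if $x_{in}=1$, then $\ell'_e=\ell_e-1$ and $r'_e=r_e$; if $x_{in}=0$, then $\ell'_e=\ell_e$ and $r'_e=r_e-1$. Consequently, for $x_{in}=1$,
$$\big[(P-\ell_e)_++(P-r_e)_+\big]-\big[(P-1-\ell'_e)_++(P-1-r'_e)_+\big]=(P-r_e)_+-(P-1-r_e)_+,$$
which is $1$ if $r_e\le P-1$ and $0$ otherwise. For $x_{in}=0$ the difference is $1$ if $\ell_e\le P-1$ and $0$ otherwise. Let $I$ be the number of $e=(i,j)$ with $j\le n-1$ for which the difference is $1$. Then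
$$S_P(H)=S_{P-1}(H')+P(P+1)+I.\tag{10}$$

**Step 3: show that row $i$ contributes at least $P+1-i$ to $I$, for $1\le i\le P$.** Replacing $H$ by its complement exchanges $\ell$ with $r$ and $x_{in}=1$ with $x_{in}=0$, so we may assume $x_{in}=1$. We must find $P+1-i$ entries $(i,j)$ with $j\le n-1$ and $r_e\le P-1$.

Look first at the non-$H$ entries of row $i$; they all have $j\le n-1$ because $x_{in}=1$. The $(t+1)$-st of them from the right ($t\ge0$) has $t$ non-$H$ entries to its right and at most $i-1$ above it in its column, so $r_e\le t+(i-1)$. This is at most $P-1$ if $t\le P-i$. If the row has at least $P-i+1$ non-$H$ entries, we are done.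

Otherwise the row has $b\le P-i$ non-$H$ entries, and all of them count. It has $a=n-i-b$ entries of $H$. The $(s+1)$-st of these from the left has $R_e=a-1-s$, so
$$r_e=n-2-R_e-A_e\le n-2-(a-1-s)=i-1+b+s,$$
which is at most $P-1$ for $0\le s\le P-i-b$. These are $P-i-b+1$ entries. None of them is $(i,n)$, the rightmost entry of $H$ in the row, provided that $a-1\ge P-i-b+1$. This says $n\ge P+2$, which holds since $n\ge2P+2$. In total the row contributes at least $b+(P-i-b+1)=P+1-i$.

**Step 4: sum up.** By Step 3, $I\ge\sum_{i=1}^P(P+1-i)=\binom{P+1}2$. With (10) and the induction hypothesis,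
$$S_P(H)\ge3\binom{P+1}3+2\binom{P+1}2+\binom{P+1}2=3\binom{P+2}3.\qquad\square$$

## A linear inequality for one page, and the lower bound

**Proposition 4.** Let $q\ge1$, $2q\le n-1$, and $\pi_q(e)=\sum_{P=1}^{q-1}\min(D_e,u_e,P)$. For every graph $H$ on $\{1,\dots,n\}$,
$$cr(H)\ \ge\ \sum_{e\in H}\pi_q(e)-n\binom{q+1}3+3\binom{q+2}4.\tag{11}$$

**Step 1: check that the thresholds $P\le q-1$ have weight $1$.** If $n$ is odd, then $q-1\le\frac{n-3}2=M$ and all $\omega_P$ are $1$. If $n$ is even, then $2q\le n-2$, so $q-1\le\frac n2-2=M-1$, and only $\omega_M$ differs from $1$.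

**Step 2: use one bound below $q$ and the other from $q$ on.** By Lemma 1, and by Lemma 2 for the thresholds $P\ge q$, $cr(H)\ge\sum_{P=1}^{q-1}T_P(H)$. For $P\le q-1$, (4) and Lemma 3 give
$$T_P(H)\ge3\binom{P+2}3-n\binom{P+1}2+\sum_{e\in H}w_P(e).$$
Sum over $1\le P\le q-1$ with $\sum_{P}\binom{P+2}3=\binom{q+2}4$ and $\sum_P\binom{P+1}2=\binom{q+1}3$. $\square$

For $q=2$ we have $\pi_2(e)=1$ for diagonals and $0$ for sides, and (11) is exactly the bound (3). For $q=3$ a diagonal weighs $2$ if $\min(D_e,u_e)=1$ and $3$ otherwise, and (11) reads $cr(H)\ge\sum_{e\in H}\pi_3(e)-4n+15$. The graph of glued pentagons with $n=20$ and $30$ crossings therefore has total weight at most $95$, well below $3\cdot35$. This is how the weights see what the number of diagonals does not.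

**Lower bound.** $\nu_k(K_n)\ge Z_k(n)$ for all positive integers $k,n$.

**Step 1: choose $q$ and rewrite $Z_k(n)$.** For $k=1$ equality holds, as we saw. Let $k\ge2$, $q=\lceil n/k\rceil-1$, and $r'=n-qk\in\{1,\dots,k\}$. Then
$$Z_k(n)=r'F(q+1,n)+(k-r')F(q,n).\tag{12}$$
If $k\nmid n$, this is the definition; if $k\mid n$, then $r'=k$ and both sides are $kF(n/k,n)$. If $q\le1$, then $Z_k(n)=0$ and there is nothing to prove. Let $q\ge2$. Since $q<n/k\le n/2$, we have $2q\le n-1$, so (11) applies to every page.

**Step 2: sum over the pages.** Every edge lies on exactly one page, so the weights add up to $\sum_e\pi_q(e)$, which by (6) is $\sum_{P=1}^{q-1}\big[P\binom n2-n\binom{P+1}2\big]=\binom q2\binom n2-n\binom{q+1}3$. Hence for every partition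
$$\sum_{i=1}^kcr(H_i)\ \ge\ \Big[\binom q2\binom n2-n\binom{q+1}3\Big]-k\Big[n\binom{q+1}3-3\binom{q+2}4\Big].\tag{13}$$

**Step 3: identify the right side with $Z_k(n)$.** Put $r'=n-qk$ and $k-r'=k(q+1)-n$ in (12):
$$Z_k(n)=n\big[F(q+1,n)-F(q,n)\big]-k\big[qF(q+1,n)-(q+1)F(q,n)\big].$$
It remains to prove, for integers $q\ge0$, the two identities
$$\binom q2\binom n2-n\binom{q+1}3=n\big[F(q+1,n)-F(q,n)\big],\tag{14}$$
$$n\binom{q+1}3-3\binom{q+2}4=qF(q+1,n)-(q+1)F(q,n).\tag{15}$$
For the right sides,
$$F(q+1,n)-F(q,n)=\tfrac{q(q-1)}{24}\big[(q+1)(2n-4-q)-(q-2)(2n-3-q)\big]=\tfrac{q(q-1)(3n-2q-5)}{12},$$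
because the bracket is $(2nq-q^2-5q+2n-4)-(2nq-q^2-q-4n+6)=6n-4q-10$, and
$$qF(q+1,n)-(q+1)F(q,n)=\tfrac{(q+1)q(q-1)}{24}\big[q(2n-4-q)-(q-2)(2n-3-q)\big]=\tfrac{(q+1)q(q-1)(4n-3q-6)}{24}.$$
For the left sides,
$$\binom q2\binom n2-n\binom{q+1}3=\tfrac{nq(q-1)}{12}\big[3(n-1)-2(q+1)\big]=\tfrac{nq(q-1)(3n-2q-5)}{12},$$
$$n\binom{q+1}3-3\binom{q+2}4=\tfrac{(q+1)q(q-1)}{24}\big[4n-3(q+2)\big].$$
They agree. So the right side of (13) is $Z_k(n)$. $\square$

## Windows of parallel classes, and the upper bound

Identify the vertices with $\mathbb Z_n$ in cyclic order ($n$ becomes $0$). For $s\in\mathbb Z_n$ let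
$$M_s=\{ab:\ a\ne b,\ a+b\equiv s\pmod n\}.$$
Every edge lies in exactly one class $M_s$. A window of size $q$ ($0\le q\le n$) is the union of $M_s,M_{s+1},\dots,M_{s+q-1}$ for some $s$. The pages found above for $n=5$ and $n=6$ are windows. In the lemma, windows form an indexed family; repetitions are allowed.

**Lemma 5.** Let $k$ windows with sizes in $\{q,q+1\}$ cover every class $M_s$ exactly $\lambda$ times, where $\lambda n=qk+r$ and exactly $r$ windows have size $q+1$. Their total number of crossings is $rF(q+1,n)+(k-r)F(q,n)$.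

**Step 1: describe the crossings between two classes.** Let $1\le t\le n-1$, and let $N(s,t)$ be the number of interlaced pairs with one edge in $M_s$ and one in $M_{s+t}$. Let $(a,b)$ be an ordering of the ends of an edge of $M_s$, with $b-a\equiv\delta\in\{1,\dots,n-1\}$ and $D=\delta-1$. There are $D$ vertices inside the arc from $a$ to $b$ and $n-2-D$ inside the arc from $b$ to $a$. An edge interlaced with $ab$ has one end $c=a+\alpha$ with $1\le\alpha\le D$ and one end $d=b+\beta$ with $1\le\beta\le n-2-D$. Since $c+d\equiv s+\alpha+\beta$, it lies in $M_{s+t}$ iff $\alpha+\beta\equiv t$. Because $2\le\alpha+\beta\le n-2$, this means $\alpha+\beta=t$. The same computation shows that two edges of the same class are never interlaced, since that would need $\alpha+\beta\equiv0$.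

Each interlaced pair is counted once for the ordering $(a,b)$ and once for $(b,a)$. For fixed $\alpha\in\{1,\dots,t-1\}$ and $\beta=t-\alpha$, the admissible values of $D$ are those with $\alpha\le D\le n-2-t+\alpha$, an interval of $n-1-t$ integers.

**Step 2: compute $N(s,t)$.** The number of ordered pairs $(a,b)$ with $a+b\equiv s$ and $b-a\equiv\delta$ is the number of solutions $a$ of $2a\equiv s-\delta$.

If $n$ is odd, there is exactly one solution for each $\delta$, so $N(s,t)=\frac12(t-1)(n-1-t)$.

If $n$ is even, there are two solutions when $\delta\equiv s\pmod2$ and none otherwise. The condition is $D\equiv s+1\pmod2$, and the factor $2$ cancels the double count: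
$$N(s,t)=\sum_{\alpha=1}^{t-1}\#\{D\in[\alpha,n-2-t+\alpha]:\ D\equiv s+1\bmod2\}.$$
For $t$ odd the interval has an even number of elements, half of which have the right parity, so again $N(s,t)=\frac12(t-1)(n-1-t)$. For $t$ even, put $X=\frac{n-t}2$; the interval has $2X-1$ elements and starts at $\alpha$. So the summand is $X$ if $\alpha\equiv s+1$ and $X-1$ otherwise. Among $1,\dots,t-1$ there are $\frac t2$ odd and $\frac t2-1$ even values of $\alpha$. So $N(s,t)$ is $(t-1)X-\frac t2+1$ for $s$ even and $(t-1)X-\frac t2$ for $s$ odd. Since $n-1-t=2X-1$, this is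
$$N(s,t)=\tfrac12\big[(t-1)(n-1-t)+(-1)^s\big]\qquad(n,t\text{ even}).\tag{16}$$

**Step 3: sum the main term over one window.** A window of size $q$ has $q-t$ pairs of classes at distance $t$, for $1\le t\le q-1$. Counting the $3$-subsets of $\{1,\dots,q\}$ by their middle element $t$ gives $\sum_t(q-t)(t-1)=\binom q3$. Counting the $4$-subsets by their third element $t$ gives $\sum_t(q-t)\binom{t-1}2=\binom q4$. With $n-1-t=(n-3)-(t-2)$,
$$\sum_{t=1}^{q-1}(q-t)\frac{(t-1)(n-1-t)}2=\frac12\Big[(n-3)\binom q3-2\binom q4\Big]=\binom q3\,\frac{2n-3-q}4=F(q,n),$$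
using $\binom q4=\binom q3\frac{q-3}4$. For $n$ odd every window of size $q$ has exactly $F(q,n)$ crossings, and the lemma follows.

**Step 4: cancel the parity terms for $n$ even.** By (16), each pair of classes of the same parity in a window adds $\frac12$ if they are even and $-\frac12$ if they are odd. With $\epsilon$ even and $o$ odd classes, the window has the additional term
$$\tfrac12\Big[\binom\epsilon2-\binom o2\Big]=\tfrac12(\epsilon-o)\,\frac{\epsilon+o-1}2 .$$
The classes of a window are consecutive. So for even size $\epsilon=o$ and the term is $0$, and for odd size $\epsilon-o=\pm1$. Exactly one of $q,q+1$ is odd, so all odd windows have the same size $\epsilon+o$, and their terms are a common constant times $\epsilon-o$. The sum of $\epsilon-o$ over all windows is $0$, because every class is covered $\lambda$ times and $\mathbb Z_n$ has as many even as odd classes. Hence the additional terms cancel in total. $\square$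

**Upper bound.** Partition $\mathbb Z_n$ cyclically into $k$ consecutive windows, $r=n\bmod k$ of size $\lfloor n/k\rfloor+1$ and $k-r$ of size $\lfloor n/k\rfloor$, and give each window its own page. Lemma 5 with $\lambda=1$ and (1) give $\nu_k(K_n)\le Z_k(n)$. Together with the lower bound, this proves Theorem A. $\blacksquare$

## Equality in the page inequality

**Proposition 6.** Inequality (11) holds for every graph $H$ on $\{1,\dots,n\}$ and every $q\ge1$ with $2q\le n-1$, and every window of size $q$ or $q+1$ attains equality.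

**Proof.** The inequality is Proposition 4. For equality we do not compute a single window; we sum over all of them. Let $c\in\{q,q+1\}$ and take all $n$ windows of size $c$. Note that $c\le\frac{n+1}2\le n$. They cover each class $c$ times, so Lemma 5 (with $n$ windows, $\lambda=c$, all sizes equal to $c$) gives the total crossing number $nF(c,n)$. The right sides of (11) sum to
$$c\Big[\binom q2\binom n2-n\binom{q+1}3\Big]-n\Big[n\binom{q+1}3-3\binom{q+2}4\Big],$$
which by (14) and (15) is $cn[F(q+1,n)-F(q,n)]-n[qF(q+1,n)-(q+1)F(q,n)]$. For $c=q$ this is $nF(q,n)$, and for $c=q+1$ it is $nF(q+1,n)$; in both cases it is $nF(c,n)$. Since (11) holds for each window and the sums agree, equality holds for each window. $\square$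

Example. For $n=5$, $q=2$, (11) reads $cr(H)\ge d(H)-2$. The window $\{14,23,15,24,25,34\}$ of size $3$ has diagonals $14,24,25$ and one crossing. The window $\{35,12,45,13\}$ of size $2$ has diagonals $35,13$ and no crossing.

## The exact excess over the minimum

**Proposition 7.** Let $k\ge2$ and $q=\lceil n/k\rceil-1\ge1$. For every partition $H_1,\dots,H_k$ of $E(K_n)$,
$$\sum_{i=1}^kcr(H_i)-Z_k(n)=\sum_{i=1}^k\Big[\sum_{P=1}^{q-1}\Big(S_P(H_i)-3\tbinom{P+2}3\Big)+\sum_{P=q}^M\omega_PT_P(H_i)\Big],\tag{17}$$
and all summands are nonnegative. So the assignment of edges to pages is optimal iff every page has $S_P=3\binom{P+2}3$ for $1\le P<q$ and $T_P=0$ for $q\le P\le M$.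

**Proof.** As before $2q\le n-1$, so $\omega_P=1$ for $P\le q-1$. In Lemma 1 keep the terms with $P\ge q$. For $P\le q-1$ write, by (4),
$$T_P(H_i)=\Big(S_P(H_i)-3\tbinom{P+2}3\Big)+\Big(3\tbinom{P+2}3-n\tbinom{P+1}2+\sum_{e\in H_i}w_P(e)\Big).$$
Summed over $P\le q-1$ and over the pages, the second brackets give exactly the right side of (13), which equals $Z_k(n)$ by (12), (14) and (15); these are valid for $q=1$ too, where both numbers are $0$. This is (17). The summands are nonnegative by Lemmas 2 and 3, and the criterion follows from (17) and Theorem A. $\square$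

Example. For $n=5$, $k=2$ we have $q=2$ and $M=1$, so (17) says that the excess is $\sum_i(S_1(H_i)-3)$. The graph $\{14,25\}$ had $S_1=4$, so no optimal assignment has it as a page.

## Covering every edge $\lambda$ times

**Theorem B.** Let $1\le\lambda\le k$ and $\lambda n=qk+r$ with $0\le r<k$. Over all families $H_1,\dots,H_k$ of (simple) graphs on $\{1,\dots,n\}$ such that each edge of $K_n$ lies in exactly $\lambda$ of them,
$$\min\sum_icr(H_i)=rF(q+1,n)+(k-r)F(q,n).$$

Theorem A is the case $\lambda=1$. As an example, take $n=5$, $k=3$, $\lambda=2$: then $10=3\cdot3+1$, and the minimum is $F(4,5)+2F(3,5)=3+2=5$.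

**Step 1: the upper bound, by winding.** Place $k$ windows, $r$ of size $q+1$ and $k-r$ of size $q$, consecutively around $\mathbb Z_n$. Their sizes sum to $\lambda n$, so they wind $\lambda$ times and cover each class $\lambda$ times. All sizes are at most $n$: $q\le\lambda n/k\le n$, and if $r>0$, then $q<\lambda n/k\le n$, so $q+1\le n$. Apply Lemma 5.

**Step 2: the lower bound for $k\ge2\lambda$, by the page inequality.** Put $q_0=\lceil\lambda n/k\rceil-1$ and $r_0=\lambda n-q_0k\in\{1,\dots,k\}$. As in (12), the claimed value equals $r_0F(q_0+1,n)+(k-r_0)F(q_0,n)$. If $q_0\le1$, it is $0$. Otherwise $q_0<\lambda n/k\le n/2$, so $2q_0\le n-1$ and we may sum (11) with $q=q_0$ over the pages. Each edge is now counted $\lambda$ times, so the sum is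
$$\lambda\Big[\binom{q_0}2\binom n2-n\binom{q_0+1}3\Big]-k\Big[n\binom{q_0+1}3-3\binom{q_0+2}4\Big].$$
By (14) and (15) this is $\lambda n[F(q_0+1,n)-F(q_0,n)]-k[q_0F(q_0+1,n)-(q_0+1)F(q_0,n)]$. Collecting coefficients gives $(\lambda n-q_0k)F(q_0+1,n)+(k(q_0+1)-\lambda n)F(q_0,n)$, the claimed value.

**Step 3: a relation between a page and its complement, to reach $k<2\lambda$.** For two edges $e,f$ we have $x_ex_f-(1-x_e)(1-x_f)=x_e+x_f-1$. Sum this over all $\binom n4$ interlaced pairs. An edge $e$ is interlaced with the $D_eu_e$ edges that join a vertex between its ends to a vertex outside. So, with $H^c$ the complement of $H$,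
$$cr(H)-cr(H^c)=\sum_{e\in H}D_eu_e-\binom n4 .$$
Taking $H=K_n$ shows $\sum_eD_eu_e=2\binom n4$. For a family that covers each edge $\lambda$ times, summing over the pages gives
$$\sum_icr(H_i)=\sum_icr(H_i^c)+(2\lambda-k)\binom n4.\tag{18}$$
The complements cover each edge $\lambda^*=k-\lambda$ times. The last term of (18) does not depend on the family, so complementing every page turns minimizers for $\lambda$ into minimizers for $\lambda^*$ and vice versa.

**Step 4: the lower bound for $\lambda\le k<2\lambda$.** If $\lambda^*=0$, the only family for $\lambda^*$ consists of $k$ empty windows, which is optimal, and its complement is the full window $K_n$ on each page; here $q=n$ and $r=0$.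

If $\lambda^*\ge1$, then $k\ge2\lambda^*$, so by Steps 1 and 2 a family of windows of the two sizes $\lfloor\lambda^*n/k\rfloor,\lceil\lambda^*n/k\rceil$ is optimal for $\lambda^*$. Since $\lambda^*n=(n-q)k-r$, this family has $k$ windows of size $n-q$ if $r=0$, and otherwise $k-r$ windows of size $n-q$ and $r$ windows of size $n-q-1$. The complement of a window of size $c$ is a window of size $n-c$.

So in either case the complements are $k-r$ windows of size $q$ and $r$ windows of size $q+1$ that cover each class $\lambda$ times. By (18) they are optimal for $\lambda$, and by Lemma 5 their total number of crossings is $rF(q+1,n)+(k-r)F(q,n)$. $\square$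

In the example $n=5$, $k=3$, $\lambda=2$, we have $\lambda^*=1$ and $Z_3(5)=2F(2,5)+F(1,5)=0$, and (18) gives the minimum $0+(4-3)\binom54=5$, as it should.
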